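\title{The series $\sum n^{n-1}x^n$ is differentially transcendental}

\begin{abstract}
We prove that the power series $\sum_{n\ge1}n^{n-1}x^n$ satisfies no algebraic differential equation whose coefficients are convergent Laurent series. In particular it is neither differentially algebraic nor $D^\infty$-finite. The Borel sum of $\sum(-n)^ny^n$ splits into an entire function of $\log y$ and a single-valued function of $y$, which makes its monodromy around $y=0$ explicit. A separation argument shows that the linearization of any algebraic differential equation would have infinitely many linearly independent solutions. The same method gives the differential independence of the series $\sum R_i(n)n^n(c_ix)^n$ for nonzero rational functions $R_i$ and distinct $c_i$ in an open half-plane with $0$ on its boundary, and the differential transcendence over $\mathbb C(x)$ of the entire function $\sum n^{-n}x^n$.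
\end{abstract}

\section{Introduction}\label{sec:intro}

A formal power series $f\in\mathbb C[[x]]$ is \emph{D-finite}, or \emph{$D^1$-finite}, if it satisfies a linear differential equation
\begin{equation}\label{eq:linear}
r_mf^{(m)}+\dots+r_1f'+r_0f=0
\end{equation}
whose coefficients $r_i$ are polynomials, not all zero. Inductively, $f$ is \emph{$D^{n+1}$-finite} if it satisfies an equation \eqref{eq:linear} whose coefficients are $D^n$-finite power series, not all zero, and $f$ is \emph{$D^\infty$-finite} if it is $D^n$-finite for some $n\ge1$. Each level uses the solutions of the previous level as coefficients: $e^x$ is D-finite, and $f=\exp(e^x-1)$, which satisfies $f'-e^xf=0$, is $D^2$-finite. The series $f$ is \emph{differentially algebraic}, or \emph{D-algebraic}, if $P(x,f,f',\dots,f^{(m)})=0$ for some $m\ge0$ and some nonzero complex polynomial $P$ in $m+2$ variables.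

Every $D^\infty$-finite series is D-algebraic (Proposition~\ref{prop:Dinf}). The converse fails: it is known that the exponential generating function of labeled trees,
\[
T(x)=\sum_{n\ge1}\frac{n^{n-1}}{n!}x^n,
\]
is D-algebraic but not $D^\infty$-finite. The first property comes from the equation $T=xe^T$, which gives $x(1-T)T'=T$. The following question about the corresponding ordinary generating function is posed in \cite{trees}.
\begin{quote}
\emph{Is the power series $F(x)=\sum_{n\ge1}n^{n-1}x^n$ $D^\infty$-finite? Is it at least differentially algebraic?}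
\end{quote}

At the first level of the hierarchy the factor $n!$ makes no difference. A series $\sum a_nx^n$ is D-finite if and only if its coefficients satisfy a recurrence $\sum_{i=0}^dp_i(n)a_{n+i}=0$ with polynomials $p_i$, not all zero. Then $b_n=n!\,a_n$ satisfies $\sum_ip_i(n)\frac{(n+d)!}{(n+i)!}b_{n+i}=0$, and conversely $\sum_iq_i(n)b_{n+i}=0$ gives $\sum_iq_i(n)\frac{(n+i)!}{n!}a_{n+i}=0$. So $F$ is not D-finite, because $T$ is not. For nonlinear equations this correspondence is lost: the map $\sum a_nx^n\mapsto\sum n!\,a_nx^n$ does not respect products, so the equation for $T$ yields no differential equation for $F$. One guesses that $F$ satisfies none. The size of the coefficients does not decide the matter, since $n!\le n^{n-1}\le e^nn!$ and both $\sum n!\,x^n$ and $\sum n!\,(ex)^n$ are D-finite.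

Let $\mathbb C(\{x\})$ be the field of convergent Laurent series, that is, of germs at $0$ of meromorphic functions. Let $\mathbb K$ be $\mathbb C(x)$ or $\mathbb C(\{x\})$. Formal Laurent series $f_1,\dots,f_s$ are \emph{differentially independent} over $\mathbb K$ if the family $(f_i^{(j)})_{1\le i\le s,\,j\ge0}$ is algebraically independent over $\mathbb K$, and \emph{differentially dependent} otherwise. For $s=1$ one says \emph{differentially transcendental} and \emph{differentially algebraic} over $\mathbb K$. Thus D-algebraic means differentially algebraic over $\mathbb C(x)$. The answer to both questions is no.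

\begin{theorem}\label{thm:main}
The series $F(x)=\sum_{n\ge1}n^{n-1}x^n$ is differentially transcendental over $\mathbb C(\{x\})$: there is no $m$ and no nonzero polynomial $P$ over $\mathbb C(\{x\})$ with $P(F,F',\dots,F^{(m)})=0$. In particular $F$ is neither D-algebraic nor $D^\infty$-finite.
\end{theorem}

\begin{theorem}\label{thm:family}
Let $c_1,\dots,c_s\in\mathbb C^*$ be distinct and contained in an open half-plane with $0$ on its boundary (for example, distinct positive real numbers). Let $R_1,\dots,R_s$ be nonzero rational functions, and let $n_0$ be an integer larger than $0$ and than all integer poles of the $R_i$. Then the series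
\[
F_i(x)=\sum_{n\ge n_0}R_i(n)\,n^n(c_ix)^n\qquad(1\le i\le s)
\]
are differentially independent over $\mathbb C(\{x\})$. In particular $\sum_{n\ge n_0}R(n)n^nx^n$ is differentially transcendental over $\mathbb C(\{x\})$ for every rational function $R\ne0$.
\end{theorem}

\begin{theorem}\label{thm:entire}
The entire function $\sum_{n\ge1}n^{-n}x^n$ is differentially transcendental over $\mathbb C(x)$; in particular it is not D-algebraic and not $D^\infty$-finite.
\end{theorem}

In Theorem~\ref{thm:entire} the field cannot be enlarged to $\mathbb C(\{x\})$, which contains the function. Throughout, $0^0=1$, $\theta=y\frac{d}{dy}$, and we write $y=e^L$, so that $\theta$ becomes $\frac{d}{dL}$ and a turn around $y=0$ becomes a translation of $L$ by $2\pi i$.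

\section{A model: Euler's series}\label{sec:euler}

If $|a_n|\le CK^nn!$, the series $\sum a_ny^n$ may diverge, but its \emph{Borel transform} $\beta(z)=\sum a_nz^n/n!$ converges near $0$. If $\beta$ extends to a bounded holomorphic function on a sector around the positive axis, the integral $\int_0^\infty e^{-t}\beta(yt)\,dt$ is the \emph{Borel sum} of the series. Integrating it formally term by term, with $\int_0^\infty e^{-t}t^n\,dt=n!$, gives the series back.

Take $\hat u(y)=\sum_{n\ge0}(-1)^nn!\,y^n$. Since $y(\theta+1)\hat u=\sum(-1)^n(n+1)!\,y^{n+1}=1-\hat u$, it satisfies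
\begin{equation}\label{eq:euler}
y\,\theta\hat u+(1+y)\hat u=1 .
\end{equation}
Here $\beta(z)=1/(1+z)$, and for $y>0$ the substitution $s=t+1/y$ gives
\[
U=\int_0^\infty\frac{e^{-t}}{1+yt}\,dt=h(y)\int_{1/y}^\infty\frac{e^{-s}}{s}\,ds,\qquad h(y)=y^{-1}e^{1/y}.
\]
From $y\,\theta h+(1+y)h=0$ and $\theta\int_{1/y}^\infty e^{-s}s^{-1}ds=e^{-1/y}$ we see that $U$ satisfies \eqref{eq:euler}. The function $\psi(w)=\log w+\int_w^\infty e^{-s}s^{-1}ds$ has derivative $(1-e^{-w})/w$, so it is entire, and $U(L)=h(e^L)\,(L+\psi(e^{-L}))$ is an entire function of $L$. Its \emph{monodromy increments} are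
\[
U(L-2\pi ik)-U(L)=-2\pi ik\,h(e^L)\qquad(k\in\mathbb Z).
\]
They are all proportional, and they have to be. The coefficients of \eqref{eq:euler} are single-valued in $y$, so $U(L-2\pi ik)$ solves \eqref{eq:euler} as well, and the increments solve the homogeneous equation, which has order one. A differential equation for a divergent series thus restricts the monodromy of its Borel sum.

We apply this to $\hat v(y)=\sum_{n\ge0}(-n)^ny^n$, to which $F$ reduces (Section~\ref{sec:reduction}). Its Borel sum $V$ is also entire in $L$, but its increments $D_k(L)=V(L-2\pi ik)-V(L)$, $k\ge1$, are linearly independent (Section~\ref{sec:borel}). Once one knows that $V$ satisfies every equation that $\hat v$ satisfies, this excludes linear equations with convergent coefficients: the solutions of a homogeneous equation of order $m$ form a space of dimension $m$. For a nonlinear equation $Q=0$ the difference of two solutions satisfies no fixed linear equation. The main point of the proof is that the $D_k$ nevertheless solve the linearization of $Q$ at $V$ (Section~\ref{sec:linearization}).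 This rests on a separation lemma (Section~\ref{sec:separation}), which says that $V$ and the $D_k$ belong to two classes of functions that are linearly disjoint over $\mathbb C$.

\section{Reductions}\label{sec:reduction}

The definitions of differential dependence make sense for any fields $\mathbb K\subset\Omega$ of characteristic $0$ with a derivation $\delta$ of $\Omega$ such that $\delta\mathbb K\subset\mathbb K$. All the differential algebra that we need is one count of transcendence degrees.

\begin{lemma}\label{lem:count}
Let $f_1,\dots,f_s\in\Omega$, and let $t_m$ be the transcendence degree over $\mathbb K$ of $\mathbb K(\delta^jf_i:1\le i\le s,\ 0\le j\le m)$. If $f_1,\dots,f_s$ are differentially independent, then $t_m=s(m+1)$ for all $m$. Otherwise there is a constant $C$ with $t_m\le(s-1)m+C$ for all $m$. In particular, $f$ is differentially algebraic over $\mathbb K$ if and only if $\mathbb K(f,\delta f,\delta^2f,\dots)$ has finite transcendence degree over $\mathbb K$.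
\end{lemma}

\begin{proof}
The first assertion is the definition. In the dependent case choose, among all nonzero polynomials over $\mathbb K$ in variables $X_{ij}$ that vanish at $X_{ij}=\delta^jf_i$, one of least total degree, say $P$. It is not constant. Let $\mu$ bound the indices $j$ occurring in $P$, renumber so that some $X_{sj}$ occurs, and let $\lambda$ be the largest $j$ for which it does. In characteristic $0$ the polynomial $\partial P/\partial X_{s\lambda}$ is nonzero; it has smaller degree, so it does not vanish at $(\delta^jf_i)$. Put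
\[
\mathbb K_l=\mathbb K\bigl(\delta^jf_s:\ j\le\lambda;\ \ \delta^jf_i:\ i<s,\ j\le\mu+l\bigr).
\]
Applying $\delta$ to the relation gives $P^\delta+\sum_{i,j}\frac{\partial P}{\partial X_{ij}}\,\delta^{j+1}f_i=0$, where $P^\delta$ is obtained by applying $\delta$ to the coefficients and all polynomials are evaluated at $(\delta^jf_i)$. Solving for $\delta^{\lambda+1}f_s$ shows $\delta^{\lambda+1}f_s\in\mathbb K_1$. Hence $\delta$ maps the generators of $\mathbb K_l$ into $\mathbb K_{l+1}$, so $\delta\mathbb K_l\subset\mathbb K_{l+1}$ and $\delta^{\lambda+l}f_s\in\mathbb K_l$. All $\delta^jf_i$ with $j\le m$ lie in $\mathbb K_m$, and $t_m\le\lambda+1+(s-1)(\mu+m+1)$. For $s=1$ the sequence $t_m$ is bounded in the dependent case and unbounded in the independent case.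
\end{proof}

If $a\in\mathbb K$ is nonzero, then $(a\delta)^j$ is $a^j\delta^j$ plus a $\mathbb K$-linear combination of lower powers of $\delta$. So the numbers $t_m$, and with them differential dependence, are the same for $\delta$ and $a\delta$. We use this to replace $\frac{d}{dy}$ by $\theta$.

\begin{proposition}\label{prop:Dinf}
Every $D^\infty$-finite series is D-algebraic.
\end{proposition}

\begin{proof}
We show by induction on $n$ that $D^n$-finite series are D-algebraic. For $n=1$, equation \eqref{eq:linear} is the required polynomial relation. Let $f$ satisfy \eqref{eq:linear} with $r_m\ne0$ and all $r_i$ $D^n$-finite, hence D-algebraic. The field $M=\mathbb C(x)(r_i^{(j)}:i\le m,\ j\ge0)$ is closed under differentiation, and it has finite transcendence degree over $\mathbb C(x)$ by Lemma~\ref{lem:count}. Dividing \eqref{eq:linear} by $r_m$ and differentiating repeatedly, we see that every $f^{(j)}$ is an $M$-linear combination of $f,\dots,f^{(m-1)}$. So $\mathbb C(x)(f,f',\dots)$ lies in $M(f,\dots,f^{(m-1)})$, which has finite transcendence degree over $\mathbb C(x)$,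 and $f$ is D-algebraic by Lemma~\ref{lem:count}.
\end{proof}

The substitution $x=-y$ maps $\mathbb C(\{x\})$ onto $\mathbb C(\{y\})$, $x\frac d{dx}$ to $\theta$, and $xF'=\sum_{n\ge1}n^nx^n$ to $\hat v-1$. If $F$ were differentially algebraic over $\mathbb C(\{x\})$, then so would be $xF'$, by Lemma~\ref{lem:count}. Together with Proposition~\ref{prop:Dinf}, this reduces Theorem~\ref{thm:main} to the following statement, proved in Section~\ref{sec:linearization}.

\begin{proposition}\label{prop:vhat}
The series $\hat v(y)=\sum_{n\ge0}(-n)^ny^n$ is differentially transcendental over $\mathbb C(\{y\})$.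
\end{proposition}

The sign puts the singularity of the Borel transform on the negative axis, out of the way of the integral that defines the Borel sum.

\section{The Borel sum of $\hat v$ and its monodromy}\label{sec:borel}

\subsection*{The Borel transform}
Let $W$ be the principal branch of the Lambert function: it is holomorphic on $\mathcal D=\mathbb C\setminus(-\infty,-1/e]$, with $We^W=z$ and $W(0)=0$. (Near $0$ it is the local inverse of $w\mapsto we^w$. Along a ray $z=se^{i\vartheta}$, $|\vartheta|<\pi$, it solves $s\frac{dW}{ds}=\frac W{1+W}$; on a compact piece of the ray $z$ stays away from $-1/e$, so $W$ stays away from $-1$, the right side is bounded, and the continuation does not stop.) On $[0,\infty)$, $W$ is the inverse of $\tau\mapsto\tau e^\tau$. Since $W=-1$ forces $z=-1/e$, the function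
\[
\varphi=\frac1{1+W}
\]
is holomorphic on $\mathcal D$. Differentiating $We^W=z$ gives $zW'=W/(1+W)=1-\varphi$, and Lagrange inversion gives $W=\sum_{n\ge1}(-n)^{n-1}z^n/n!$. Hence
\[
\varphi(z)=1-zW'(z)=\sum_{n\ge0}\frac{(-n)^n}{n!}z^n\qquad(|z|<1/e),
\]
so $\varphi$ is the Borel transform of $\hat v$. For $\delta>0$, $\varphi$ is bounded on the closed sector $|\arg z|\le\pi-\delta$ (with $0$ included): it is continuous there, and it tends to $0$ at infinity because $|z|\le|W|e^{|W|}$ forces $W\to\infty$.

\subsection*{The splitting $V=S-E$}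
The Borel sum $\int_0^\infty e^{-t}\varphi(e^Lt)\,dt$ is defined for $|\operatorname{Im}L|<\pi$. To speak of monodromy we must continue it to all $L$, and for this we compute it. Put
\[
S(L)=\int_0^\infty e^{-pL}p^{-p}\,dp,\qquad E(L)=\sum_{n\ge1}e^{-nL}n^{-n},\qquad V=S-E .
\]
Thus $V$ is the difference between the integral of $p\mapsto e^{-pL}p^{-p}$ and its sum over the positive integers. Since $|e^{-pL}p^{-p}|\le e^{p|L|}p^{-p}$, all three functions are entire, and
\begin{equation}\label{eq:Sj}
S^{(j)}(L)=\int_0^\infty(-p)^je^{-pL}p^{-p}\,dp .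
\end{equation}
The function $E$ is $2\pi i$-periodic.

\begin{lemma}\label{lem:split}
For $|\operatorname{Im}L|<\pi$ we have $V(L)=\int_0^\infty e^{-t}\varphi(e^Lt)\,dt$.
\end{lemma}

\begin{proof}
Since $\varphi$ is bounded on closed subsectors, the right side is holomorphic in the strip, and it suffices to treat real $L$, that is, $y=e^L>0$. Substitute $yt=\tau e^\tau$, so that $\varphi(yt)=1/(1+\tau)$ and $y\,dt=(1+\tau)e^\tau d\tau$, and then $u=e^\tau/y$, so that $\tau e^\tau/y=u\log(yu)$:
\[
\int_0^\infty e^{-t}\varphi(yt)\,dt=\frac1y\int_0^\infty e^{-\tau e^\tau/y}e^\tau d\tau=\int_{1/y}^\infty(yu)^{-u}du=S(L)-\int_0^{1/y}(yu)^{-u}du .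
\]
In the last integral put $u=\sigma/y$ and expand the exponential $\sigma^{-\sigma/y}=e^{-(\sigma\log\sigma)/y}$, which converges uniformly on $(0,1]$. With $\int_0^1(-\sigma\log\sigma)^nd\sigma=\int_0^\infty s^ne^{-(n+1)s}ds=n!/(n+1)^{n+1}$ we get
\[
\frac1y\int_0^1\sigma^{-\sigma/y}d\sigma=\sum_{n\ge0}\frac{y^{-n-1}}{n!}\cdot\frac{n!}{(n+1)^{n+1}}=E(L).\qedhere
\]
\end{proof}

\subsection*{The asymptotic expansion}
The next lemma says in which sense $V$ represents $\hat v$. Two features matter later: the error bound is of size $K^NN!$, and, because the ray of integration can be turned by almost $\pi/2$, the bound holds well beyond $|\operatorname{Im}L|=\pi$.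

\begin{lemma}\label{lem:gevrey}
For $0<\varepsilon<\pi$ and $j\ge0$ there are $C,K>0$ such that for all $N\ge0$ and all $L$ with $|\operatorname{Im}L|\le\frac{3\pi}2-\varepsilon$,
\[
\Bigl|V^{(j)}(L)-\sum_{n<N}n^j(-n)^ne^{nL}\Bigr|\le CK^NN!\,|e^L|^N .
\]
\end{lemma}

\begin{proof}
Let $\varphi_j=(z\frac d{dz})^j\varphi$. Since $z\varphi'=-zW'/(1+W)^2=-\varphi^2(1-\varphi)$, each $\varphi_j$ is a polynomial in $\varphi$, so $|\varphi_j|\le M$ on the sector $\Sigma=\{|\arg z|\le\pi-\varepsilon/2\}$. Its Taylor coefficients $n^j(-n)^n/n!$ have modulus at most $n^je^n$. We claim that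
\begin{equation}\label{eq:claim}
\Bigl|\varphi_j(z)-\sum_{n<N}\frac{n^j(-n)^n}{n!}z^n\Bigr|\le C_1K_1^N|z|^N\qquad(z\in\Sigma,\ N\ge0).
\end{equation}
If $|z|\le\frac1{2e}$, the left side is the tail of the Taylor series, which is at most $e^N|z|^N\sum_{k\ge0}(N+k)^j2^{-k}$, and $(N+k)^j\le(N+1)^j(k+1)^j\le2^{jN}(k+1)^j$. If $|z|\ge\frac1{2e}$, then $|\varphi_j(z)|\le M(2e|z|)^N$ and $n^je^n|z|^n=n^j2^{-n}(2e|z|)^n\le n^j2^{-n}(2e|z|)^N$ for $n<N$, so the left side is at most $(M+\sum_nn^j2^{-n})(2e|z|)^N$. This proves \eqref{eq:claim}.

For $|\omega|<\pi/2$ let $J_\omega(L)=\int_0^{\infty e^{i\omega}}e^{-t}\varphi(e^Lt)\,dt$, which is holomorphic for $|\operatorname{Im}L+\omega|<\pi$. If $|\operatorname{Im}L|<\pi-|\omega|$, then $t\mapsto\varphi(e^Lt)$ is bounded on the sector between the rays $\arg t=0$ and $\arg t=\omega$, where $|e^{-t}|\le e^{-|t|\cos\omega}$. Cauchy's theorem gives $J_\omega=J_0=V$ for these $L$. As $V$ is entire, $J_\omega=V$ on the whole strip $|\operatorname{Im}L+\omega|<\pi$, and differentiation gives $V^{(j)}(L)=\int_0^{\infty e^{i\omega}}e^{-t}\varphi_j(e^Lt)\,dt$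 there. Given $L$ with $|\operatorname{Im}L|\le\frac{3\pi}2-\varepsilon$, choose $\omega$ with $|\omega|\le\frac\pi2-\frac\varepsilon2$ and $|\operatorname{Im}L+\omega|\le\pi-\frac\varepsilon2$. Then $e^Lt\in\Sigma$ on the ray, and $\int_0^{\infty e^{i\omega}}e^{-t}t^ndt=n!$, so by \eqref{eq:claim} the quantity to be estimated is at most
\[
C_1K_1^N|e^L|^N\int_0^\infty e^{-\tau\cos\omega}\tau^Nd\tau=\frac{C_1K_1^NN!\,|e^L|^N}{(\cos\omega)^{N+1}},\qquad\cos\omega\ge\sin\frac\varepsilon2 .\qedhere
\]
\end{proof}

\subsection*{The monodromy}
For $k\in\mathbb Z$ put $D_k(L)=S(L-2\pi ik)-S(L)$. Since $E$ is periodic,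
\begin{equation}\label{eq:monodromy}
V(L-2\pi ik)=V(L)+D_k(L),
\end{equation}
and by \eqref{eq:Sj}
\begin{equation}\label{eq:Dk}
D_k^{(j)}(L)=\int_0^\infty(-p)^je^{-pL}p^{-p}\bigl(e^{2\pi ikp}-1\bigr)\,dp .
\end{equation}

\begin{lemma}\label{lem:indep}
The functions $D_1,D_2,\dots$ are linearly independent over $\mathbb C$.
\end{lemma}

\begin{proof}
Let $\sum_{k\ge1}c_kD_k=0$ be a finite relation. Evaluating it at $L=i\xi$, $\xi\in\mathbb R$, we see from \eqref{eq:Dk} that the integrable function $p^{-p}\sum_kc_k(e^{2\pi ikp}-1)$ on $(0,\infty)$, extended by zero, has vanishing Fourier transform. Hence $\sum_kc_ke^{2\pi ikp}-\sum_kc_k=0$ for $p>0$. Integrating against $e^{-2\pi ikp}$ over $[0,1]$ gives $c_k=0$ for each $k\ge1$.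
\end{proof}

On the real axis $S$ grows very fast as $L\to-\infty$, but away from a strip it is bounded. This is the property that will distinguish the $D_k$ from $V$.

\begin{lemma}\label{lem:Sbound}
For $\eta>0$ and $j\ge0$ we have $|S^{(j)}(L)|\le j!\,\eta^{-j-1}$ whenever $|\operatorname{Im}L|\ge\frac\pi2+\eta$.
\end{lemma}

\begin{proof}
Since $S^{(j)}(\bar L)=\overline{S^{(j)}(L)}$, we may assume $\operatorname{Im}L\le-\frac\pi2-\eta$. The integrand $(-p)^je^{-pL-p\log p}$ of \eqref{eq:Sj} is holomorphic in the open first quadrant and continuous on its closure. For $p=Re^{i\phi}$, $0\le\phi\le\frac\pi2$,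
\[
\operatorname{Re}(-pL-p\log p)=-R\cos\phi\,(\log R+\operatorname{Re}L)+R\sin\phi\,(\phi+\operatorname{Im}L).
\]
Here $\phi+\operatorname{Im}L\le-\eta$, so the right side is at most $-\eta R(\cos\phi+\sin\phi)\le-\eta R$ as soon as $\log R+\operatorname{Re}L\ge\eta$. The integral over the quarter circle of radius $R$ is then at most $\frac\pi2R^{j+1}e^{-\eta R}$, and the contour can be turned to $p=iR$, $R>0$. There $\phi=\frac\pi2$ and the formula gives the real part $R(\frac\pi2+\operatorname{Im}L)\le-\eta R$ for every $R$. Hence $|S^{(j)}(L)|\le\int_0^\infty R^je^{-\eta R}dR=j!\,\eta^{-j-1}$.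
\end{proof}

The regions of Lemmas~\ref{lem:gevrey} and~\ref{lem:Sbound} overlap in the strips $\frac\pi2<|\operatorname{Im}L|<\frac{3\pi}2$; see Figure~\ref{fig:strips}. We work on their center lines $\operatorname{Im}L=\pm\pi$. This leaves a margin of $\pi/2$ on each side, which is what allows the translates $V(L+\gamma)$ with $|\operatorname{Im}\gamma|<\frac\pi2$ that Theorem~\ref{thm:family} requires.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1.1cm]
\fill[gray!25] (-5,0.5) rectangle (2,1.5);
\fill[gray!25] (-5,-1.5) rectangle (2,-0.5);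
\draw[->] (-5,0) -- (2.2,0) node[above] {\small $\operatorname{Re}L$};
\draw[very thick] (-5,1) -- (0.5,1);
\draw[very thick] (-5,-1) -- (0.5,-1);
\draw (0.5,-1) -- (0.5,1);
\node at (-2.5,0.25) {$Z$};
\node at (0.7,-0.2) {\small $\rho$};
\node[left] at (-5,1.5) {\small $3\pi/2$};
\node[left] at (-5,1) {\small $\pi$};
\node[left] at (-5,0.5) {\small $\pi/2$};
\node[left] at (-5,-0.5) {\small $-\pi/2$};
\node[left] at (-5,-1) {\small $-\pi$};
\node[left] at (-5,-1.5) {\small $-3\pi/2$};
\draw[<->] (3,-1.5) -- (3,1.5);
\node[right] at (3,0) {\small expansion of $V$};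
\draw[|->] (3.5,0.5) -- (3.5,2);
\node[right] at (3.5,1.25) {\small $S$ bounded};
\draw[|->] (3.5,-0.5) -- (3.5,-2);
\node[right] at (3.5,-1.25) {\small $S$ bounded};
\end{tikzpicture}
\caption{The plane of $L=\log y$. The Borel sum $V$ has the expansion $\sum(-n)^ne^{nL}$ for $|\operatorname{Im}L|\le3\pi/2-\varepsilon$, and $S$ is bounded for $|\operatorname{Im}L|\ge\pi/2+\eta$. Both hold inside the shaded strips. The two kinds of behavior are compared on the thick half-lines $\operatorname{Im}L=\pm\pi$, $\operatorname{Re}L\le\rho$, which bound the half-strip $Z$.}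
\label{fig:strips}
\end{figure}

\section{Gevrey expansions and separation}\label{sec:separation}

Both results of this section come from one uniqueness statement.

\begin{lemma}\label{lem:log}
Let $f$ be bounded and continuous on a closed half-plane and holomorphic in its interior. If $|f(z)|\le Ce^{-\delta|z|}$ with $\delta>0$ on a half-line contained in the boundary, then $f\equiv0$.
\end{lemma}

\begin{proof}
After a rotation and a translation, which only changes $C$, the half-plane is $\operatorname{Im}z\ge0$. If $g\not\equiv0$ is bounded and holomorphic in the unit disk, with radial limit function $g^*$, then $\log|g^*|$ is integrable on the circle \cite[Theorem 15.19]{rudin}. Apply this to $g(w)=f(i\frac{1+w}{1-w})$. Under this map arc length on the circle corresponds to $2\,dx/(1+x^2)$ on $\mathbb R$, so $f\not\equiv0$ implies $\int_{\mathbb R}\frac{|\log|f(x)||}{1+x^2}\,dx<\infty$. But $\log|f(x)|\le\log C-\delta|x|$ on the half-line, and the integral of $|x|/(1+x^2)$ over a half-line diverges.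
\end{proof}

On $\operatorname{Im}z\ge0$, the functions $e^{-z}$, $e^{iz}$ and $e^{-\sqrt z}$ show that one needs boundedness, decay along the boundary rather than along the imaginary axis, and a rate faster than $e^{-\sqrt{|z|}}$.

\subsection*{The algebra $\mathcal G$}
An equation for $\hat v$ is an identity between formal series, and we have to turn it into an identity between functions. This needs an algebra of functions on which passing to the asymptotic expansion is an \emph{injective} homomorphism. Plain asymptotic expansions do not suffice: $\exp(-e^{-L})$ is $O(|e^L|^N)$ for every $N$ on $|\operatorname{Im}L|\le\pi/4$. The bounds of Lemma~\ref{lem:gevrey} on a wide strip do.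

Fix $\rho\in\mathbb R$ and put
\[
Z=\{\operatorname{Re}L\le\rho,\ |\operatorname{Im}L|\le\pi\},\qquad\Pi_-=\{\operatorname{Im}L\le-\pi\},\qquad\Pi_+=\{\operatorname{Im}L\ge\pi\}.
\]
Let $\mathcal G$ be the set of functions $f$, continuous on $Z$ and holomorphic in its interior, for which there are a series $\hat f=\sum f_ny^n\in\mathbb C[[y]]$ and constants $C,K>0$ with
\begin{equation}\label{eq:G}
\Bigl|f(L)-\sum_{n<N}f_ne^{nL}\Bigr|\le CK^NN!\,|e^L|^N\qquad(N\ge0,\ L\in Z).
\end{equation}

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] $\mathcal G$ is an algebra, and $f\mapsto\hat f$ is a well-defined algebra homomorphism.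
\item[(b)] If $\hat f=0$, then $f=0$.
\item[(c)] If $a$ is holomorphic on $|y|<r$ and $\rho<\log r$, then $a(e^L)\in\mathcal G$, with series the Taylor series of $a$. If $|\operatorname{Im}\gamma|<\frac\pi2$, then $V^{(j)}(L+\gamma)\in\mathcal G$, with series $\theta^j(\hat v(e^\gamma y))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:G} with $N=n+1$, $f_n$ is the limit of $e^{-nL}(f-\sum_{l<n}f_le^{lL})$ as $\operatorname{Re}L\to-\infty$. So the $f_n$ are unique, and \eqref{eq:G} with $N=n$ gives $|f_n|\le CK^nn!$. Linear combinations are handled by the triangle inequality. For a product take common constants $C,K$ for $f$ and $g$, let $(fg)_n$ be the coefficients of $\hat f\hat g$, and write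
\[
fg-\sum_{n<N}(fg)_ne^{nL}=\sum_{n<N}f_ne^{nL}\Bigl(g-\sum_{l<N-n}g_le^{lL}\Bigr)+g\Bigl(f-\sum_{n<N}f_ne^{nL}\Bigr).
\]
Since $|g|\le C$ and $n!\,(N-n)!\le N!$, the right side is bounded by $C^2K^N(N+1)N!\,|e^L|^N\le C^2(2K)^NN!\,|e^L|^N$.

(b) Now $|f(L)|\le CK^NN!\,|e^L|^N\le C(KN|e^L|)^N$ for all $N$. With $\kappa=1/(eK)$ and $N=\lfloor\kappa|e^{-L}|\rfloor$ we have $KN|e^L|\le1/e$, so $|f(L)|\le Ce^{-N}\le Ce\cdot e^{-\kappa|e^{-L}|}$. For $\operatorname{Re}\zeta\ge e^{-\rho}$ the point $L=-\log\zeta$ (principal branch) lies in $Z$ and $|e^{-L}|=|\zeta|$. Lemma~\ref{lem:log} shows that $\zeta\mapsto f(-\log\zeta)$ vanishes on this half-plane. So $f$ vanishes on a nonempty open set, hence on $Z$.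

(c) Choose $r'$ with $e^\rho<r'<r$. Cauchy's estimate $|a_n|\le Mr'^{-n}$ bounds the tail $\sum_{n\ge N}a_ny^n$ by $M(1-e^\rho/r')^{-1}(|y|/r')^N$ for $|y|\le e^\rho$. For the second part, $|\operatorname{Im}(L+\gamma)|\le\pi+|\operatorname{Im}\gamma|<\frac{3\pi}2$ on $Z$, and Lemma~\ref{lem:gevrey} applied at $L+\gamma$ gives \eqref{eq:G} with $f_n=n^j(-n)^ne^{n\gamma}$.
\end{proof}

\subsection*{Separation}
A nonzero element of $\mathcal G$ behaves like $ce^{nL}$ as $\operatorname{Re}L\to-\infty$, up to an exponentially smaller error. A nonzero bounded holomorphic function on $\Pi_-$ cannot be exponentially small along the boundary. So the two kinds of functions cannot compensate each other in a linear relation.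

\begin{lemma}[Separation]\label{lem:sep}
Let $B_1,\dots,B_q$ be entire functions that are bounded on $\Pi_-$ and linearly independent over $\mathbb C$, and let $g_1,\dots,g_q\in\mathcal G$. If $\sum_\nu B_\nu g_\nu=0$ on the half-line $\{\operatorname{Im}L=-\pi,\ \operatorname{Re}L\le\rho\}$, then all $g_\nu$ vanish. The same holds for $\Pi_+$ and the half-line $\{\operatorname{Im}L=\pi,\ \operatorname{Re}L\le\rho\}$.
\end{lemma}

\begin{proof}
Suppose that some $\hat g_\nu$ is nonzero. Let $n$ be the least exponent that occurs in any $\hat g_\nu$, and let $b_\nu$ be the coefficient of $y^n$ in $\hat g_\nu$; the $b_\nu$ are not all zero. By \eqref{eq:G} with $N=n+1$, $|g_\nu e^{-nL}-b_\nu|\le C'|e^L|$ on $Z$. On the half-line the entire function $R=\sum_\nu b_\nu B_\nu$ equals $\sum_\nu B_\nu(b_\nu-g_\nu e^{-nL})$, so $|R(L)|\le C''e^{\operatorname{Re}L}$, and $e^{\operatorname{Re}L}\le e^\pi e^{-|L|}$ when also $\operatorname{Re}L\le0$. Since $R$ is bounded on $\Pi_-$, Lemma~\ref{lem:log} gives $R\equiv0$, which contradicts the independence of the $B_\nu$. So all $\hat g_\nu$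 vanish, and Lemma~\ref{lem:G}(b) gives $g_\nu=0$. The proof for $\Pi_+$ is the same with $\pi$ in place of $-\pi$.
\end{proof}

Boundedness on the whole half-plane is needed: $B_1=e^L$, $B_2=1$, $g_1=1$, $g_2=-e^L$ satisfy $B_1g_1+B_2g_2=0$.

\section{The linearized equation}\label{sec:linearization}

We set up the argument for several series at once, since this costs only an index. For Theorem~\ref{thm:main} one takes $s=1$ and $\gamma_1=0$.

\subsection*{Setting}
Let $\gamma_1,\dots,\gamma_s\in\mathbb C$ with $|\operatorname{Im}\gamma_i|<\frac\pi2$, and put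
\[
\hat v_i(y)=\hat v(e^{\gamma_i}y),\qquad\mathbf V=(V(L+\gamma_i))_{1\le i\le s},\qquad\mathbf D_k=(D_k(L+\gamma_i))_{1\le i\le s}.
\]
With $\eta=\frac\pi2-\max_i|\operatorname{Im}\gamma_i|>0$ we have $\operatorname{Im}(L+\gamma_i)\le-\frac\pi2-\eta$ on $\Pi_-$, and this persists when $L$ is replaced by $L-2\pi ik$ with $k\ge1$. On $\Pi_+$ we have $\operatorname{Im}(L+\gamma_i)\ge\frac\pi2+\eta$, and this persists for $k\le-1$. So by Lemma~\ref{lem:Sbound}, each derivative of each component of $\mathbf D_k$ is bounded on $\Pi_-$ if $k\ge1$ and on $\Pi_+$ if $k\le-1$.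

Let $r>0$ and $m\ge0$. Let $\mathcal O_r$ be the ring of holomorphic functions on $|y|<r$, let $H=\{\operatorname{Re}L<\log r\}$, fix $\rho<\log r$ in the definition of $Z$ and $\mathcal G$, and let $X=(X_{ij})_{1\le i\le s,\,0\le j\le m}$. For $P\in\mathcal O_r[X]$ and a tuple $\mathbf u=(u_1,\dots,u_s)$ of holomorphic functions on $H$, let $P[\mathbf u](L)$ be the value of $P$ at $y=e^L$, $X_{ij}=u_i^{(j)}(L)$. Put
\[
\mathcal I=\{P\in\mathcal O_r[X]:\ P[\mathbf V]=0\text{ on }H\}.
\]

\begin{lemma}\label{lem:transfer}
Let $P\in\mathcal O_r[X]$.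
\begin{enumerate}
\item[(a)] $P\in\mathcal I$ if and only if $P$ vanishes at $X_{ij}=\theta^j\hat v_i$ in $\mathbb C[[y]]$.
\item[(b)] If $P\in\mathcal I$, then $P[\mathbf V+\mathbf D_k]=0$ on $H$ for all $k\in\mathbb Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:G}(a),(c), the restriction of $P[\mathbf V]$ to $Z$ lies in $\mathcal G$ and its series is $P(y;\theta^j\hat v_i)$. By Lemma~\ref{lem:G}(a),(b), the series is zero if and only if $P[\mathbf V]=0$ on $Z$, and this is equivalent to $P[\mathbf V]=0$ on $H$ by the identity theorem.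
(b) The translation $L\mapsto L-2\pi ik$ preserves $H$ and $e^L$, so \eqref{eq:monodromy} gives $P[\mathbf V+\mathbf D_k](L)=P[\mathbf V](L-2\pi ik)=0$.
\end{proof}

This is where the convergence of the coefficients is used: it puts them in $\mathcal G$, and as functions of $L$ they are periodic.

\begin{example}[Riccati equations]\label{ex:riccati}
Let $s=1$, $\gamma_1=0$, and suppose that $d\,\theta\hat v=a\hat v^2+b\hat v+c$ with $a,b,c,d\in\mathcal O_r$ and $a,d\ne0$. By Lemma~\ref{lem:transfer}, both $V$ and $V+D$ with $D=D_1$ solve $du'=au^2+bu+c$ on $H$, where $a$ stands for $a(e^L)$ and so on. Subtracting,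
\begin{equation}\label{eq:riccati}
d\cdot D'-(2aV+b)\cdot D-a\cdot D^2=0 .
\end{equation}
The functions $D',D,D^2$ are entire and bounded on $\Pi_-$, and their coefficients lie in $\mathcal G$. The function $D$ is not constant, because $D\ne0$ by Lemma~\ref{lem:indep} and $D(L)\to0$ as $L\to+\infty$ by \eqref{eq:Dk}; so $D$ and $D^2$ are linearly independent. If $D',D,D^2$ are linearly independent, Lemma~\ref{lem:sep} gives $d=0$, a contradiction. Otherwise $D'=\alpha D+\beta D^2$ with constants $\alpha,\beta$, and \eqref{eq:riccati} becomes $(\alpha d-2aV-b)D+(\beta d-a)D^2=0$. Lemma~\ref{lem:sep} gives $2aV+b-\alpha d=0$. This is a new element $2aX_{10}+b-\alpha d$ of $\mathcal I$, to which Lemma~\ref{lem:transfer}(b) applies again; subtracting gives $2aD=0$, a contradiction.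
\end{example}

In the second case of the example a linear relation mixes monomials of different degrees in $D,D'$. In general we have no control over such relations, so separation does not isolate the linear part of the equation directly. What it does give is new elements of $\mathcal I$, and these can be translated again. Iterating this step shows that $\mathbf V+n\mathbf D_k$ is a solution for every $n\ge0$, and then the dependence on $n$ separates the degrees. Note that this is not a consequence of monodromy alone: translating $n$ times produces $\mathbf D_{nk}$, and $D_{nk}\ne nD_k$ for $k\ge1$, $n\ge2$ by Lemma~\ref{lem:indep}. The next lemma is the form of separation that we iterate.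

\begin{lemma}\label{lem:expand}
Let $P\in\mathcal O_r[X]$, and let $\mathbf h=(h_1,\dots,h_s)$ be entire functions such that all $h_i^{(j)}$, $j\le m$, are bounded on $\Pi_-$, or all are bounded on $\Pi_+$. There are entire functions $B_1,\dots,B_q$ and $P_1,\dots,P_q\in\mathcal O_r[X]$ with the following properties.
\begin{enumerate}
\item[(a)] $P[\mathbf h+\mathbf u]=\sum_\nu B_\nu P_\nu[\mathbf u]$ for every tuple $\mathbf u$ of holomorphic functions on $H$.
\item[(b)] If $P[\mathbf h+\mathbf u]=0$ on $H$ and all $u_i^{(j)}$, $j\le m$, restrict to elements of $\mathcal G$, then $P_\nu[\mathbf u]=0$ on $H$ for all $\nu$.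
\item[(c)] If $P\ne0$, then $P_\nu\ne0$ for some $\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Taylor's formula $P(y;Y+X)=\sum_\alpha Y^\alpha P_\alpha(y;X)$, a finite sum over monomials $Y^\alpha$ in variables $Y_{ij}$, with $P_\alpha\in\mathcal O_r[X]$. Let $h^\alpha$ be the entire function obtained from $Y^\alpha$ by $Y_{ij}=h_i^{(j)}$. Let $B_1,\dots,B_q$ be a basis of the $\mathbb C$-span of $1$ and the finitely many $h^\alpha$, write $h^\alpha=\sum_\nu c_{\alpha\nu}B_\nu$, and put $P_\nu=\sum_\alpha c_{\alpha\nu}P_\alpha$. Then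
\begin{equation}\label{eq:expand}
P\bigl(e^L;h_i^{(j)}(L)+X_{ij}\bigr)=\sum_\nu B_\nu(L)\,P_\nu(e^L;X)\qquad(L\in H)
\end{equation}
as polynomials in $X$, and (a) follows by setting $X_{ij}=u_i^{(j)}(L)$. The $B_\nu$ are linearly independent and bounded on $\Pi_-$ or on $\Pi_+$. In (b), $P_\nu[\mathbf u]$ restricts to an element of $\mathcal G$ by Lemma~\ref{lem:G}, so Lemma~\ref{lem:sep} gives $P_\nu[\mathbf u]=0$ on $Z$, hence on $H$. If all $P_\nu$ vanish, then for each $L\in H$ the left side of \eqref{eq:expand} is the zero polynomial; a translation of the variables is invertible, so $P(e^L;X)=0$ for all $L\in H$, and $P=0$.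
\end{proof}

\begin{lemma}\label{lem:propagate}
If $P\in\mathcal I$, $k\in\mathbb Z$ and $n\ge0$ is an integer, then $P[\mathbf V+n\mathbf D_k]=0$ on $H$.
\end{lemma}

\begin{proof}
For $k=0$ we have $\mathbf D_0=0$. Let $k\ne0$ and use induction on $n$; the case $n=0$ is the definition of $\mathcal I$. Assume the statement for $n$ and apply Lemma~\ref{lem:expand} with $\mathbf h=n\mathbf D_k$. Part (b) with $\mathbf u=\mathbf V$ gives $P_\nu\in\mathcal I$ for all $\nu$, so $P_\nu[\mathbf V+\mathbf D_k]=0$ by Lemma~\ref{lem:transfer}(b). Part (a) with $\mathbf u=\mathbf V+\mathbf D_k$ gives $P[\mathbf V+(n+1)\mathbf D_k]=\sum_\nu B_\nu P_\nu[\mathbf V+\mathbf D_k]=0$.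
\end{proof}

Separation is what allows us to translate the factors $P_\nu[\mathbf V]$ while the factors $B_\nu$ stay in place.

\begin{proposition}\label{prop:lin}
Suppose that $\hat v_1,\dots,\hat v_s$ are differentially dependent over $\mathbb C(\{y\})$. Then there are $r>0$, $m\ge0$ and holomorphic functions $A_{ij}$ on $H=\{\operatorname{Re}L<\log r\}$, not all identically zero and independent of $k$, such that
\begin{equation}\label{eq:lin}
\sum_{i=1}^s\sum_{j=0}^mA_{ij}(L)\,D_k^{(j)}(L+\gamma_i)=0\qquad(L\in H,\ k\in\mathbb Z).
\end{equation}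
\end{proposition}

\begin{proof}
Take a nontrivial polynomial relation among the $\theta^j\hat v_i$, $j\le m$, and multiply it by a power of $y$. Its finitely many coefficients then lie in $\mathcal O_r$ for some $r>0$, and Lemma~\ref{lem:transfer}(a) shows $\mathcal I\ne0$. Let $Q$ be a nonzero element of $\mathcal I$ of least total degree in $X$. The degree is at least $1$, since $a(e^L)\not\equiv0$ for $0\ne a\in\mathcal O_r$. For fixed $L\in H$ and $k$, the expression $Q[\mathbf V+t\mathbf D_k](L)$ is a polynomial in $t$, and it vanishes at all integers $t\ge0$ by Lemma~\ref{lem:propagate}. So its coefficient of $t^1$ is zero, which is \eqref{eq:lin} with $A_{ij}=\frac{\partial Q}{\partial X_{ij}}[\mathbf V]$. Some $\partial Q/\partial X_{ij}$ is nonzero and has smaller degree than $Q$. By minimality it is not in $\mathcal I$, so this $A_{ij}$ is not identically zero.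
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vhat} and Theorem~\ref{thm:main}]
Suppose that $\hat v$ is differentially algebraic over $\mathbb C(\{y\})$. Proposition~\ref{prop:lin} with $s=1$, $\gamma_1=0$ gives $\sum_{j\le m}A_jD_k^{(j)}=0$ on $H$ for all $k\ge1$. Let $\mu\le m$ be the largest index with $A_\mu\not\equiv0$. The zeros of $A_\mu$ are isolated, so there is a real interval in $H$ on which $A_\mu$ has no zero. On it the solutions of the equation form a space of dimension $\mu$. Hence $D_1,\dots,D_{m+1}$ are linearly dependent on the interval and, being entire, everywhere. This contradicts Lemma~\ref{lem:indep}. Theorem~\ref{thm:main} follows by Section~\ref{sec:reduction}.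
\end{proof}

\section{Differential independence of several series}\label{sec:family}

For $s\ge2$, \eqref{eq:lin} is a single linear equation in $s$ unknown functions. All but one of them can be chosen freely, so the solution space is infinite-dimensional and the dimension count fails. Instead we fix one point $L_0$, use all $k\in\mathbb Z$, and read \eqref{eq:lin} as a statement about Fourier coefficients.

\begin{proposition}\label{prop:family}
If $\gamma_1,\dots,\gamma_s$ are distinct and $|\operatorname{Im}\gamma_i|<\frac\pi2$, then $\hat v_i(y)=\hat v(e^{\gamma_i}y)$, $1\le i\le s$, are differentially independent over $\mathbb C(\{y\})$.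
\end{proposition}

\begin{proof}
Suppose not, and take $A_{ij}$ as in Proposition~\ref{prop:lin}. Fix a real $L_0<\log r$ at which the numbers $a_{ij}=A_{ij}(L_0)$ are not all zero, and put
\[
G(p)=p^{-p}\sum_{i,j}a_{ij}(-p)^je^{-p(L_0+\gamma_i)} .
\]
By \eqref{eq:Dk} and \eqref{eq:lin}, $\int_0^\infty G(p)(e^{2\pi ikp}-1)\,dp=0$ for all $k\in\mathbb Z$. The function $G$ is continuous on $[0,\infty)$ and holomorphic on $\operatorname{Re}p>0$. For $p=a+ib$, $a>0$, we have $|p^{-p}|=e^{-a\log|p|+b\arg p}\le a^{-a}e^{\pi|b|/2}$, hence $|G(p)|\le Ce^{c|p|}a^{-a}$ for some constants $C,c$. For $n\ge1$, $\operatorname{Re}p\ge0$ and $|p|\le A$ this gives $|G(p+n)|\le Ce^{c(A+n)}n^{-n}$. So $g(p)=\sum_{n\ge0}G(p+n)$ is continuous on $[0,1]$ and holomorphic on $\operatorname{Re}p>0$. Its Fourier coefficients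
\[
\int_0^1g(p)e^{2\pi ikp}dp=\sum_{n\ge0}\int_n^{n+1}G(p)e^{2\pi ikp}dp=\int_0^\infty G(p)e^{2\pi ikp}dp=\int_0^\infty G(p)\,dp
\]
do not depend on $k$. They tend to $0$ as $|k|\to\infty$ by the Riemann--Lebesgue lemma, so they are all zero, and the continuous function $g$ vanishes on $[0,1]$. By the identity theorem $g=0$ on $\operatorname{Re}p>0$, and $G(p)=g(p)-g(p+1)=0$ for $p>0$.

Thus $\sum_iq_i(p)e^{-\gamma_ip}=0$ with $q_i(p)=\sum_ja_{ij}(-p)^j$. The operator $\frac d{dp}+\gamma$ maps $q\,e^{-\gamma'p}$ to $(q'+(\gamma-\gamma')q)e^{-\gamma'p}$; it preserves the degree of $q$ if $\gamma\ne\gamma'$ and lowers it if $\gamma=\gamma'$. Applying $\prod_{l\ne i}(\frac d{dp}+\gamma_l)^{m+1}$ kills all terms but the $i$th and preserves the degree of $q_i$, so $q_i=0$. Hence all $a_{ij}$ vanish, a contradiction.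
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Choose $\alpha\in\mathbb R$ such that all $c_ie^{i\alpha}$ have positive real part, and write $c_ie^{i\alpha}=e^{\gamma_i}$ with $|\operatorname{Im}\gamma_i|<\frac\pi2$; the $\gamma_i$ are distinct. The substitution $x=-e^{i\alpha}y$ maps $\mathbb C(\{x\})$ onto $\mathbb K=\mathbb C(\{y\})$, $x\frac d{dx}$ to $\theta$, and $F_i$ to $\sum_{n\ge n_0}R_i(n)(-n)^n(e^{\gamma_i}y)^n$, which we again call $F_i$. Write $R_i=M_i/N_i$ in lowest terms, so that $M_i\ne0$ and $N_i(n)\ne0$ for $n\ge n_0$. Since $\theta y^n=ny^n$,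
\begin{equation}\label{eq:MN}
M_i(\theta)\hat v_i=N_i(\theta)F_i+\sum_{n<n_0}M_i(n)(-n)^n(e^{\gamma_i}y)^n .
\end{equation}
The conclusion can be drawn from the properties of the differential transcendence degree \cite[Ch.~II]{kolchin}; we give the count directly. Let $e_i=\deg M_i$, and let $d$ bound the degrees of all $M_i$ and $N_i$. Applying $\theta^l$ to \eqref{eq:MN} expresses $\theta^{e_i+l}\hat v_i$ as an element of $\mathbb K$ plus a linear combination of the $\theta^j\hat v_i$ with $j<e_i+l$ and the $\theta^jF_i$ with $j\le d+l$. By induction on $l$, all $\theta^j\hat v_i$ with $j\le m$ lie in the field generated over $\mathbb K$ by the $\theta^j\hat v_i$ with $j<e_i$ and the $\theta^jF_i$ with $j\le m+d$. Let $t_m$ be the numbers of Lemma~\ref{lem:count} for $F_1,\dots,F_s$. Proposition~\ref{prop:family} gives $s(m+1)\le sd+t_{m+d}$ for all $m$. If the $F_i$ were differentially dependent, we would have $t_{m+d}\le(s-1)(m+d)+C$, which is incompatible with this inequality for large $m$. The last assertion is the case $s=1$, $c_1=1$.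
\end{proof}

\begin{remark}
The $c_i$ must be distinct: if $c_1=c_2$ and $R_1=R_2$, then $F_1=F_2$. The half-plane hypothesis enters through the separation lemma, which needs one horizontal line in the $L$-plane whose translates by $\gamma_1,\dots,\gamma_s$ all lie in one of the shaded strips of Figure~\ref{fig:strips}. These strips have width $\pi$, so the arguments of the $c_i$ have to lie in an open interval of length $\pi$.
\end{remark}

\section{The entire function $\sum n^{-n}x^n$}\label{sec:entire}

With $x=e^{-L}=1/y$ the function of Theorem~\ref{thm:entire} is $E=S-V$. An equation with rational coefficients can be examined near $x=\infty$, that is, near $y=0$, where $S$ and $V$ belong to the two classes that Lemma~\ref{lem:sep} separates. An equation for $E$ therefore splits into equations for $V$.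

\begin{proof}[Proof of Theorem~\ref{thm:entire}]
Let $f(x)=\sum_{n\ge1}n^{-n}x^n$ and $\delta=-x\frac d{dx}$. Then $(\delta^jf)(e^{-L})=E^{(j)}(L)$. Suppose that $f$ is differentially algebraic over $\mathbb C(x)$. Then $f,\delta f,\dots,\delta^mf$ satisfy a nontrivial polynomial relation with coefficients in $\mathbb C[x]$, which holds for all $x\in\mathbb C$ because $f$ is entire. Substituting $x=1/y$ and multiplying by a power of $y$, we obtain a nonzero $Q\in\mathbb C[y][X_0,\dots,X_m]$ with $Q[E]=0$. Take $s=1$, $\gamma_1=0$ and any $r>0$, and apply Lemma~\ref{lem:expand} to $P=Q$ and $h=S$, whose derivatives are bounded on $\Pi_-$ by Lemma~\ref{lem:Sbound}. Since $Q[S+(-V)]=Q[E]=0$ and $-V^{(j)}\in\mathcal G$, part (b) gives $P_\nu[-V]=0$ for all $\nu$, and by part (c) some $P_\nu$ is nonzero. For this $\nu$ the polynomial $P_\nu(y;-X)$ is a nonzero element of $\mathcal I$, so Lemma~\ref{lem:transfer}(a) gives $P_\nu(y;-\hat v,-\theta\hat v,\dots,-\theta^m\hat v)=0$. This contradicts Proposition~\ref{prop:vhat}. Hence $f$ is not D-algebraic, and by Proposition~\ref{prop:Dinf}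 it is not $D^\infty$-finite.
\end{proof}

\begin{thebibliography}{9}

\bibitem{kolchin}
Kolchin, \emph{Differential Algebra and Algebraic Groups}.

\bibitem{trees}
\emph{On the exponential generating function of labelled trees}, doi:10.5802/crmath.108,
\texttt{https://comptes-rendus.academie-sciences.fr/mathematique/\allowbreak item/10.5802/crmath.108.pdf}.

\bibitem{rudin}
Rudin, \emph{Real and Complex Analysis}.

\end{thebibliography}
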